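# Generator counts for permutation invariants at primes not dividing the group order

## 1. The guess that a non-modular prime changes nothing

Let $G$ be a finite group permuting a basis $x_1,\dots,x_n$ of a finite-dimensional vector space $V$; we call $V$ a *permutation representation*. For a field $\mathbb F$ let $\mathbb F[V]$ be the polynomial ring in the coordinate variables corresponding to this basis, with the induced permutation action and the standard grading, and let $\mathbb F[V]^G$ be the graded ring of invariants.

**Definition 1.1.** The *orbit sum* of a monomial is the sum of the distinct monomials in its $G$-orbit.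

For example, for $G=C_2$ interchanging $x$ and $y$, the orbit sum of $x^2y$ is $x^2y+xy^2$, and the orbit sum of $xy$ is $xy$.

Since $G$ permutes the monomials, a polynomial is invariant exactly when its coefficients are constant on orbits of monomials. So the orbit sums form a basis of $\mathbb F[V]^G$, for every field $\mathbb F$; the same is true over any commutative ring. Two consequences follow. The Hilbert series of $\mathbb F[V]^G$ does not depend on $\mathbb F$. And $\mathbb F[V]^G=\mathbb F\otimes\mathbb F_0[V]^G$, where $\mathbb F_0$ is the prime field, so the degrees and the number of elements in a homogeneous minimal generating set depend only on the characteristic $p$ of $\mathbb F$.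

How much do they depend on $p$? We stay in the *non-modular* case $p\nmid |G|$. There one can average over $G$, and one is used to seeing characteristic $p$ behave like characteristic $0$. Let $S_0$ be a minimal generating set of $\mathbb Q[V]^G$ composed of orbit sums (there is one, because the orbit sums span), and let $S_p$ be a homogeneous minimal generating set of $\mathbb F[V]^G$. The natural guess is the following statement, taken from the list "Some Problems In Invariant Theory" (https://www.mast.queensu.ca/~wehlau/papers/problems.pdf).

**Conjecture (Folklore).** The number of generators of each degree in $S_p$ and $S_0$ coincide.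

Let us test it by hand.

*The symmetric group.* Let $S_n$ permute $x_1,\dots,x_n$. Over every field the elementary symmetric polynomials generate the invariants and are algebraically independent. There is one generator in each of the degrees $1,\dots,n$, for every $p$.

*Copies of the regular representation of $C_2$.* Let $C_2$ interchange $x_i$ and $y_i$ for $i=1,\dots,q$. If $p\ne2$, use the variables $s_i=x_i+y_i$, which are fixed, and $d_i=x_i-y_i$, which change sign. The invariants are spanned by the monomials in the $s_i,d_i$ with an even number of factors $d$. The ones that are not products of two smaller such monomials are the $s_i$ and the $d_id_j$ with $i\le j$. So there are $q$ generators of degree $1$ and $q(q+1)/2$ of degree $2$, for $p=0$ and for every odd $p$.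

*The regular representation of $C_3$.* If $p\ne3$, pass to a field with a primitive cube root of unity. The three variables can be replaced by eigenvectors $z_0,z_1,z_2$ with weights $0,1,2$ modulo $3$. The invariants are spanned by the monomials of total weight $0$, and the ones that do not split further are $z_0,\ z_1z_2,\ z_1^3,\ z_2^3$. So the degrees are $1,2,3,3$, for $p=0$ and every $p\neq3$.

The guess survives, and it will survive for all abelian groups and somewhat beyond. It is nevertheless false.

## 2. Index at most two and index at least three

**Theorem A.** Let $H$ be a finite group with $|H|\ge3$ and let $p$ be a prime with $p\nmid|H|$. There are a finite group $G$ with an abelian normal subgroup $A$, $G/A\cong H$, all prime divisors of $|G|$ dividing $|H|$ (so $p\nmid|G|$), and a permutation representation $V$ of $G$ (a direct sum of copies of the regular representation) for which $S_p$ has strictly more elements than $S_0$ in some degree.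

For every prime $p$ there is such an $H$: take $C_3$ if $p\ne3$ and $C_4$ if $p=3$. So the conjecture is false, and it fails at every prime $p$ for a suitable $G$ with $p\nmid|G|$. For $p=2$ one can take $G$ to be a $3$-group.

**Theorem B.** If $G$ has an abelian subgroup of index $\le2$, then the conjecture holds for all permutation representations of $G$ and all $p\nmid|G|$.

**Corollary.** For a finite group $H$, the conjecture holds for all extensions $G$ of $H$ by abelian normal subgroups, all $V$ and all $p\nmid|G|$, if and only if $|H|\le2$. If $|H|\ge3$, it fails for every prime $p\nmid|H|$ (for suitable $G,V$).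

The corollary follows at once. If $|H|\le 2$, then such a $G$ has an abelian subgroup of index $\le2$ and Theorem B applies. If $|H|\ge3$, apply Theorem A with any prime $p\nmid|H|$.

**Complement C.** (i) In each degree $d$, $|(S_p)_d|\ge|(S_0)_d|$ always. For fixed $(G,V)$, equality holds in all degrees for all but finitely many $p$. (ii) Given $H$ with $|H|\ge3$ and a finite set $\Pi$ of odd primes not dividing $|H|$, there is one pair $(G,V)$ as in Theorem A for which the conjecture fails for all $p\in\Pi$ simultaneously.

## 3. Torsion in the module of indecomposables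

To compare characteristic $0$ with characteristic $p$ we want one object over a ring that maps to fields of both kinds, and we want it to count generators.

**Definition 3.1.** Let $R=\bigoplus_{d\ge0}R_d$ be a graded commutative algebra with $R_0=O$ the base ring. Put $R_+=\bigoplus_{d>0}R_d$ and $Q(R)=R_+/R_+^2$, the *module of indecomposables*. It is graded, and it inherits every finer grading of $R$.

For $R=\mathbb F[z_0,z_1,z_2]^{C_3}$ as in Section 1, $Q(R)$ has as basis the classes of $z_0,z_1z_2,z_1^3,z_2^3$. It counts generators in general:

**Lemma 3.2 (graded Nakayama).** If $O$ is a field and all $R_d$ are finite-dimensional, every homogeneous minimal generating set of $R$ has exactly $\dim Q_d(R)$ elements of degree $d$.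

*Proof.* A set of homogeneous elements of positive degree generates $R$ if and only if its classes span $Q(R)$. The direction "only if" is clear, since products of two or more generators vanish in $Q(R)$. Conversely, if the classes span, then an element of $R_d$ is a linear combination of members of the set plus a sum of products of elements of smaller positive degree, and these are polynomials in the set by induction on $d$. Now let the set be minimal; it contains no constants. If the classes of its elements of degree $d$ were linearly dependent, one of these elements could be removed with the remaining classes still spanning $Q(R)$, contradicting minimality. So these classes form a basis of $Q_d(R)$. $\square$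

From now on $O$ is a discrete valuation ring with fraction field $L$ of characteristic $0$ and residue field $k$ of characteristic $p$. Examples are $\mathbb Z_{(p)}$ and $\mathbb Z[\zeta_\ell]_{\mathfrak p}$, the localization of the Dedekind domain $\mathbb Z[\zeta_\ell]$ at a prime $\mathfrak p$ above $p$. Let $N_0(d)$ and $N_p(d)$ be the numbers of degree-$d$ elements of $S_0$ and $S_p$.

**Lemma 3.3.** Let $V$ be a permutation representation of $G$ and $R=O[V]^G$. Then
$$N_p(d)=N_0(d)+\dim_k\bigl(\mathrm{tors}(Q_d(R))\otimes_Ok\bigr).\tag{1}$$
In particular $N_p(d)\ge N_0(d)$, with equality if and only if $Q_d(R)$ is torsion-free.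

*Proof.* The orbit sums are an $O$-basis of $R$, so $R\otimes_OF=F[V]^G$ for $F=L$ and $F=k$. For $d>0$ the module $Q_d(R)$ is the cokernel of the multiplication map $\bigoplus_{0<i<d}R_i\otimes R_{d-i}\to R_d$. Tensoring is right exact, so $Q_d(R)\otimes_OF=Q_d(F[V]^G)$. We know that $L[V]^G=L\otimes\mathbb Q[V]^G$, and that every field of characteristic $p$ gives the same counts as $\mathbb F_p$. By Lemma 3.2, $\dim_L(Q_d(R)\otimes L)=N_0(d)$ and $\dim_k(Q_d(R)\otimes k)=N_p(d)$. By the structure theorem, $Q_d(R)\cong O^r\oplus\mathrm{tors}$. The first dimension is $r$ and the second is $r+\dim_k(\mathrm{tors}\otimes k)$. A non-zero finitely generated torsion module $O/\pi^{e_1}\oplus\cdots$ (with $\pi$ a uniformizer) has non-zero tensor product with $k$. $\square$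

The non-modular hypothesis was not used. It is instructive to see the torsion at a modular prime.

**Example 3.4 (a triangle at the modular prime $2$).** Let $C_2$ interchange $x_i,y_i$ for $i=1,2,3$, and work over $\mathbb Z$ in multidegree $(1,1,1)$. There are four orbit sums: $o_0=x_1x_2x_3+y_1y_2y_3$ and, for $i=1,2,3$, the orbit sum $o_i$ of the monomial obtained from $x_1x_2x_3$ by replacing $x_i$ by $y_i$. A decomposable element of this multidegree is a combination of products of $s_i=x_i+y_i$ with an orbit sum in the other two indices $j,k$, and
$$s_i(x_jx_k+y_jy_k)=o_0+o_i,\qquad s_i(x_jy_k+y_jx_k)=o_j+o_k .$$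
So all six pairwise sums of $o_0,\dots,o_3$ become $0$. Then $o_i=-o_0$ for $i\ge1$ and $o_j+o_k=-2o_0=0$, and the quotient is $\mathbb Z/2$. Over a field of characteristic $2$ there is an extra generator of degree $3$. This does not contradict the conjecture, since $2$ divides $|C_2|$. But it shows the mechanism: three relations of the form "the sum of two is zero" around a triangle produce a $2$.

**Proof of Complement C(i).** The inequality is in Lemma 3.3, with $O=\mathbb Z_{(p)}$. By Noether's theorem $\mathbb Z[V]^G$ is a finitely generated $\mathbb Z$-algebra. The classes of finitely many homogeneous generators of positive degree span $Q(\mathbb Z[V]^G)$, so this is a finitely generated $\mathbb Z$-module, and its torsion involves only finitely many primes. Orbit sums give $\mathbb Z_{(p)}[V]^G=\mathbb Z[V]^G\otimes\mathbb Z_{(p)}$, hence $Q(\mathbb Z_{(p)}[V]^G)=Q(\mathbb Z[V]^G)\otimes\mathbb Z_{(p)}$. For all other primes this is torsion-free, and Lemma 3.3 with $O=\mathbb Z_{(p)}$ gives equality in all degrees. $\square$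

For the construction of counterexamples it is awkward to insist on permutation representations. The next lemma, where $p\nmid|G|$ is used, lets us work with any lattice. For an $O$-free $OG$-module $M$ of finite rank, $\mathrm{Sym}_O(M)$ is the polynomial ring over $O$ in a basis of $M$, with the induced $G$-action.

**Lemma 3.5.** Let $p\nmid|G|$ and let $M$ be an $O$-free $OG$-module generated by $q$ elements. If $Q_d(\mathrm{Sym}_O(M)^G)$ has non-zero torsion, then $N_p(d)>N_0(d)$ for $V$ the direct sum of $q$ copies of the regular representation of $G$.

*Proof.* There is a surjection $\pi:(OG)^q\to M$ of $OG$-modules. As $M$ is $O$-free, $\pi$ has an $O$-linear section $\sigma$. Since $|G|\in O^\times$, the average $|G|^{-1}\sum_g g\sigma g^{-1}$ is an $OG$-linear section. So $(OG)^q=M\oplus M'$ as $OG$-modules, and $M'$, a direct summand of a free module over a discrete valuation ring, is $O$-free. The coordinate variables of $V$ are permuted freely in $q$ orbits, so $(OG)^q$ is the degree-one part of $O[V]$ and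
$$O[V]=\mathrm{Sym}(M)\otimes_O\mathrm{Sym}(M').$$
This bigrades $O[V]$, $G$ preserves the bigrading, and so $R=O[V]^G$ is bigraded with $R_{(*,0)}=\mathrm{Sym}(M)^G$. A product of bihomogeneous elements has $M'$-degree $0$ only if both factors do. Hence the part of $Q(R)$ of bidegree $(d,0)$ equals $Q_d(\mathrm{Sym}(M)^G)$, and it is a direct summand of $Q_d(R)$. So $Q_d(R)$ has non-zero torsion, and Lemma 3.3 applies. $\square$

## 4. Abelian subgroups of index one and two: sums of two roots of unity

Before looking for torsion we find out where it cannot occur. Write $\mu_N$ for the group of $N$-th roots of unity in $O$.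

**Proof of Theorem B.** Let $A\le G$ be abelian of index $\le2$, hence normal, and let $p\nmid|G|$. Put $O=\mathbb Z[\zeta_{|G|}]_{\mathfrak p}$ with $\mathfrak p\mid p$, and let $M$ be the $O$-span of the coordinate variables. By Lemma 3.3 it suffices to show that $Q(R)$ is torsion-free for $R=\mathrm{Sym}_O(M)^G$.

**Step 1. Diagonalize $A$.** Since $|A|$ is a unit in $O$ and $O$ contains the values of all characters $\lambda$ of $A$, the idempotents $|A|^{-1}\sum_{a}\lambda(a)^{-1}a$ lie in $OA$. So $M=\bigoplus_\lambda M_\lambda$, where $a\in A$ acts on $M_\lambda$ as $\lambda(a)$. Each $M_\lambda$ is a direct summand of $M$, hence free over the local ring $O$.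

**Step 2. Index one.** If $G=A$, take a basis of weight vectors as variables. Then $R$ is the $O$-span of the invariant monomials, and $R_+^2$ is the span of the products of two non-trivial ones. So $Q(R)$ is free on the invariant monomials that are not such products.

**Step 3. Index two: choose variables adapted to $G$.** The purpose is to make the non-trivial coset act on monomials by a permutation up to roots of unity. Let $\tau\in G\setminus A$ and $b=\tau^2\in A$. For $v\in M_\lambda$ and $a\in A$ we have $a\tau v=\tau(\tau^{-1}a\tau)v=\lambda(\tau^{-1}a\tau)\,\tau v$. So $\tau M_\lambda=M_{\lambda^\tau}$ with $\lambda^\tau(a)=\lambda(\tau^{-1}a\tau)$, and $\lambda\mapsto\lambda^\tau$ is an involution because $\tau^2$ lies in the abelian group $A$.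

If $\lambda\ne\lambda^\tau$, take one character from the pair, choose an $O$-basis $\{v\}$ of $M_\lambda$ and use the basis $\{v'=\tau v\}$ of $M_{\lambda^\tau}$. Then $\tau v'=bv=\lambda(b)v$. If $\lambda=\lambda^\tau$, then $M_\lambda$ is an $O\langle\tau\rangle$-module. The order of $\tau$ divides $|G|$, so the idempotents of the characters of $\langle\tau\rangle$ are available over $O$, as in Step 1. Thus $M_\lambda$ has an $O$-basis of $\tau$-eigenvectors whose eigenvalues are $|G|$-th roots of unity.

In these variables, every monomial $\mu$ satisfies $\tau\mu=\theta(\mu)\mu^*$ with $\theta(\mu)\in\mu_{|G|}$, where $\mu\mapsto\mu^*$ is a multiplicative involution on monomials. Let $\mathcal M$ be the set of $A$-invariant monomials. Since $\tau$ normalizes $A$, $\mathcal M$ is stable under $*$. Since $\tau^2\in A$ is the identity on $O\mathcal M=\mathrm{Sym}(M)^A$,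
$$\theta(\mu)\theta(\mu^*)=1\qquad(\mu\in\mathcal M).\tag{2}$$

**Step 4. A basis of $R_d$.** Put $\mathrm{tr}(\mu)=\mu+\tau\mu$ for $\mu\in\mathcal M$. Here $|G|$ is even, so $2\in O^\times$, and every $\tau$-invariant $f\in O\mathcal M$ equals $\frac12f+\tau(\frac12f)$. So $R=(O\mathcal M)^\tau$ is spanned by the $\mathrm{tr}(\mu)$. By (2),
$$\mathrm{tr}(\mu^*)=\mu^*+\theta(\mu^*)\mu=\theta(\mu)^{-1}(\tau\mu+\mu)=\theta(\mu)^{-1}\mathrm{tr}(\mu).$$
If $\mu^*=\mu$, then $\theta(\mu)^2=1$, so $\theta(\mu)=\pm1$ and $\mathrm{tr}(\mu)$ is $2\mu$ or $0$. If $\mu^*\neq\mu$, then $\mathrm{tr}(\mu)=\mu+\theta(\mu)\mu^*\ne0$. For each orbit $\omega=\{\mu,\mu^*\}$ of degree $d$ with $\mathrm{tr}(\mu)\ne0$, choose $\mu_\omega\in\omega$ and put $b_\omega=\mathrm{tr}(\mu_\omega)$. In the cases $\mu^*=\mu$, $b_\omega=2\mu$ is a unit multiple of a monomial. The $b_\omega$ have disjoint supports and form an $O$-basis of $R_d$. Every $\mathrm{tr}(\kappa)$ with $\kappa\in\mathcal M$ of degree $d$ is $0$ or an element of $\mu_{|G|}$ times some $b_\omega$.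

**Step 5. Decomposables give relations with at most two terms.** For $d>0$, $(R_+^2)_d$ is spanned by the products $\mathrm{tr}(\mu)\mathrm{tr}(\nu)$ with $\mu,\nu\in\mathcal M\setminus\{1\}$ and $\deg\mu\nu=d$. Since $\tau(\mu\cdot\tau\nu)=\tau\mu\cdot\tau^2\nu=\tau\mu\cdot\nu$,
$$\mathrm{tr}(\mu)\,\mathrm{tr}(\nu)=\mathrm{tr}(\mu\nu)+\mu\,\tau\nu+\tau(\mu\,\tau\nu)=\mathrm{tr}(\mu\nu)+\theta(\nu)\,\mathrm{tr}(\mu\nu^*).\tag{3}$$
By Step 4 each of these is $0$, or $\eta b_\omega$, or $(\eta+\eta')b_\omega$, or $\eta b_\omega+\eta'b_{\omega'}$ with $\omega\ne\omega'$, where $\eta,\eta'\in\mu_{|G|}$.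

**Step 6. For $\eta,\eta'\in\mu_{|G|}$, the sum $\eta+\eta'$ is $0$ or a unit of $O$.** As $|G|$ is even, $\xi=-\eta'/\eta\in\mu_{|G|}$, and $\eta+\eta'=\eta(1-\xi)$. If $\xi\neq1$ has order $N$, then $\prod_{j=1}^{N-1}(1-\xi^j)=N$ (put $z=1$ in $\prod_{j=1}^{N-1}(z-\xi^j)=1+z+\cdots+z^{N-1}$). Here $N$ divides $|G|$, so it is a unit, and its factor $1-\xi$ is a unit.

**Step 7. Collapse each connected component.** Form the graph whose vertices are the $\omega$'s, with an edge for each relation $\eta b_\omega+\eta'b_{\omega'}$, $\omega\ne\omega'$. Every relation lives in one connected component, so $Q_d(R)$ is the direct sum over the components of the corresponding quotients. In a component choose a spanning tree and a root $\omega_0$. The tree relations do nothing but eliminate all other $b_\omega$, as $b_\omega=\epsilon_\omega b_{\omega_0}$ with $\epsilon_\omega\in\mu_{|G|}$ (recall $-1\in\mu_{|G|}$). Each remaining relation becomes $cb_{\omega_0}=0$ with $c$ equal to $0$, a root of unity or a sum of two elements of $\mu_{|G|}$. By Step 6, $c$ is $0$ or a unit. So each component contributes $O$ or $0$, and $Q_d(R)$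 is torsion-free. $\square$

Notice what holds the argument together: relations have at most two terms, and $2$ is a unit. For $A$ abelian normal with $G/A=H$ of larger order, put $\mathrm{tr}(\mu)=\sum_{h\in H}h\mu$ on $A$-invariant monomials. The analog of (3) is $\mathrm{tr}(\mu)\mathrm{tr}(\nu)=\sum_{h\in H}\mathrm{tr}(\mu\cdot h\nu)$, which has $|H|$ terms. So both supports can go. If $|H|$ is odd, $2$ need not be a unit and the triangle of Example 3.4 may become dangerous at $p=2$. And relations with three terms may produce integers other than sums of two roots of unity.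

## 5. Multilinear invariants and the row vectors of products

Let $H$ be a finite group, $n=|H|\ge2$, let $K\ge3$ and $[K]=\{1,\dots,K\}$. Let $H$ act on $H^K$ by diagonal left multiplication, and write $[a]\in H\backslash H^K$ for the orbit of $a=(a_1,\dots,a_K)$. This action is free. For $S\subset[K]$ put $S^c=[K]\setminus S$, and for $t\in H^K$, $h\in H$ let $t^{S,h}$ be obtained from $t$ by replacing $t_i$ by $ht_i$ for $i\in S$.

The first thing to try is $G=H$ itself, acting on $K$ copies of its regular representation with variables $y_{i,h}$ and $gy_{i,h}=y_{i,gh}$. In multidegree $(1,\dots,1)$ the monomials are $y_a=\prod_iy_{i,a_i}$, permuted freely, so the invariants are $O[H\backslash H^K]$, with $[a]$ standing for the orbit sum of $y_a$. A product of the orbit sums of $(t_i)_{i\in S}$ and of $(t_i)_{i\in S^c}$, for $\emptyset\ne S\ne[K]$, is the sum over $(g,g')\in H^2$ of the monomials with position vector $((gt_i)_{i\in S},(g't_i)_{i\in S^c})$. This vector is $g'\cdot t^{S,h}$ with $h=g'^{-1}g$. For fixed $h$, summing over $g'$ gives $[t^{S,h}]$. So the product is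
$$\sum_{h\in H}[t^{S,h}].\tag{4}$$
Hence the indecomposables of multidegree $(1,\dots,1)$ are $O[H\backslash H^K]$ modulo the vectors (4) for *all* $S$ and *all* $t$. For $|H|=2$, $K=3$ this is the computation of Example 3.4.

Now let $H=C_3=\{1,x,x^2\}$, $K=3$ and $p=2$. We would like to have a triangle: $P=[1,1,1]$, $U=[x,1,1]$, $D=[x,x,1]$. Normalizing the third coordinate to $1$, the nine points form a $3\times3$ grid of pairs $(a_1,a_2)$. The row with $S=\{1\}$, $t=(1,1,1)$ is $[1,1,1]+[x,1,1]+[x^2,1,1]$. It contains $P+U$, and also an unwanted third point. Moreover all other rows are present too, and we cannot remove them. In fact they leave no torsion. If $O$ contains $\zeta_3$, replace the variables by weight vectors $z_{i,\chi}=\sum_h\chi(h)^{-1}y_{i,h}$. The invariants of multidegree $(1,1,1)$ have as basis the monomials $z_{1,\chi_1}z_{2,\chi_2}z_{3,\chi_3}$ with $\chi_1\chi_2\chi_3=1$. Such a monomial splits exactly when some $\chi_i$ is trivial. The two survivors have $\chi_1=\chi_2=\chi_3\ne1$, and the quotient is $O^2$.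

So this is the point where $G=H$ stops working: in $O[H\backslash H^K]$ we need *some* rows (4), chosen by us, and we also need to kill single points, whereas $H$ alone supplies all rows and no points. What can be adjusted is the abelian normal subgroup $A$. We shall design $A$ so that only the products we choose are available.

**Definition 5.1.** A *row* is a pair $r=(S_r,t_r)$ with $S_r\subset[K]$, $|S_r|\le K-2$, $t_r\in H^K$. Its vector in $O[H\backslash H^K]$ is
$$v_r=[t_r]\ \text{ if }S_r=\emptyset,\qquad v_r=\sum_{h\in H}[t_r^{S_r,h}]\ \text{ if }S_r\ne\emptyset.$$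

For $H=C_3$, $K=3$, the row $(\{3\},(1,1,1))$ has $v_r=[1,1,1]+[1,1,x]+[1,1,x^2]=[1,1,1]+[x^2,x^2,1]+[x,x,1]$, the diagonal of the grid. The row $(\emptyset,t)$ has the single point $[t]$ as its vector; it serves to kill that point.

*Within one row with $S\ne\emptyset$, different $h$ give different orbits.* If $g\,t^{S,h}=t^{S,h'}$, a coordinate outside $S$ gives $g=1$, and then a coordinate in $S$ gives $h=h'$.

## 6. A group of weights that admits only the chosen products

**Proposition 6.1.** Let $p\nmid n=|H|$, $n\ge2$, $K\ge3$, and let $\mathcal L$ be a finite list of rows such that distinct rows $r\ne r'$ of $\mathcal L$ with $S_r=S_{r'}=\emptyset$ have $[t_r]\ne[t_{r'}]$. There are a power $\ell$ of $n$, a finite abelian group $A$ whose order is a power of $\ell$, a semidirect product $G=A\rtimes H$ (all independent of $p$), and, for $O=\mathbb Z[\zeta_\ell]_{\mathfrak p}$ with $\mathfrak p\mid p$, an $O$-free $OG$-module $M$ with a $G$-invariant multigrading of $\mathrm{Sym}(M)$ refining the degree, and a multidegree $\mathbf a$, such that for $R=\mathrm{Sym}_O(M)^G$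
$$Q(R)_{\mathbf a}\;\cong\;O[H\backslash H^K]\Big/\sum_{r\in\mathcal L}O\,v_r.\tag{5}$$

The idea is as follows. Keep the variables $y_{i,h}$. Give every variable a weight in a lattice $X$, and let $A$ act so that in the relevant degrees exactly the monomials of weight $0$ are invariant. For every row add one variable $s_r$, a ticket: its weight prescribes exactly which $y$'s and how many auxiliary variables must accompany it in an invariant factor. The auxiliary variables $w_{e,h}$ are buffers. Each label $e$ stands for an equation between two positions $a_\alpha,a_\beta$. With $n$ buffers of type $e$ present, any two positions can be balanced. With no buffers present, the weight vanishes only if the equation holds. The ticket $s_r$ draws the buffers of its own equations away from the factor in which the equation is to be enforced.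

**Step 1. Labels and equations.** The purpose is to encode the condition $(a_i)_{i\in B}\in H\cdot(t_i)_{i\in B}$ by equations between two positions. For $r\in\mathcal L$ let $E_r$ be the set of labels $e=(r,\alpha_e,\beta_e)$ of two kinds:

* $\alpha_e=\min S_r$ and $\beta_e\in S_r\setminus\{\alpha_e\}$ (none if $S_r=\emptyset$);
* $\alpha_e=\min S_r^c$ and $\beta_e\in S_r^c\setminus\{\alpha_e\}$.

Put $\gamma_e=(t_r)_{\beta_e}^{-1}(t_r)_{\alpha_e}$, and call
$$a_{\alpha_e}=a_{\beta_e}\gamma_e,\qquad\text{that is}\qquad a_{\alpha_e}(t_r)_{\alpha_e}^{-1}=a_{\beta_e}(t_r)_{\beta_e}^{-1},\tag{6}$$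
the *equation* of $e$. For a non-empty $B=S_r$ or $B=S_r^c$, the equations of the labels in $E_r$ with endpoints in $B$ say that all the elements $a_i(t_r)_i^{-1}$, $i\in B$, are equal, i.e. exactly that $(a_i)_{i\in B}\in H\cdot((t_r)_i)_{i\in B}$. Let $E=\bigsqcup_{r\in\mathcal L}E_r$. This union is disjoint: a label remembers its row, and repeated entries of the list count as different rows.

**Step 2. The lattice, the variables and their weights.** For each $e\in E$ let $\Lambda_e=\mathbb Z[H]/\mathbb Z\sum_hh$. It is free of rank $n-1$, and $\sum_hc_hh=0$ in $\Lambda_e$ if and only if $h\mapsto c_h$ is constant. Let $X_0$ be the free abelian group on symbols $\varepsilon_i$ ($i\in[K]$) and $\varepsilon_e$ ($e\in E$), and put $X=\bigoplus_e\Lambda_e\oplus X_0$. The group $H$ acts on each $\Lambda_e$ by left multiplication and trivially on $X_0$. Put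
$$\delta=\sum_{i\in[K]}\varepsilon_i+n\sum_{e\in E}\varepsilon_e,\qquad \delta_r=\sum_{i\in S_r}\varepsilon_i+\sum_{e\in E}\delta_{r,e}\,\varepsilon_e\quad(r\in\mathcal L),$$
where

* for $e\notin E_r$: $\delta_{r,e}=n,\ n-1,\ 1,\ 0$ according as both $\alpha_e,\beta_e$, only $\alpha_e$, only $\beta_e$, or neither lie in $S_r$;
* for $e\in E_r$: $\delta_{r,e}=n$ if $\alpha_e,\beta_e\in S_r^c$, and $\delta_{r,e}=0$ if $\alpha_e,\beta_e\in S_r$.

The variables and weights are:

* $y_{i,h}$ ($i\in[K]$, $h\in H$): $X_0$-part $\varepsilon_i$; $\Lambda_e$-part $h$ if $i=\alpha_e$, $-h\gamma_e$ if $i=\beta_e$, and $0$ otherwise;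
* $w_{e,h}$ ($e\in E$, $h\in H$): $X_0$-part $\varepsilon_e$; $\Lambda_e$-part $h$; other parts $0$;
* $s_r$ ($r\in\mathcal L$): weight $-\delta_r\in X_0$; and one variable $s_*$ of weight $-\delta+\sum_{r\in\mathcal L}\delta_r\in X_0$.

Let $H$ act by $gy_{i,h}=y_{i,gh}$, $gw_{e,h}=w_{e,gh}$, fixing all $s_r$ and $s_*$. Then $\mathrm{weight}(gv)=g\cdot\mathrm{weight}(v)$ for every variable $v$. The multigrading counts the degree in each *type* $y_i,w_e,s_r,s_*$. Let $\mathbf a$ be the multidegree with degree $1$ in each $y_i$, $n$ in each $w_e$, $1$ in each $s_r$ and $1$ in $s_*$; so $|\mathbf a|=K+n|E|+|\mathcal L|+1$.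

**Step 3. The group.** Let $M$ be the $O$-span of the variables. Let $A=\mathrm{Hom}(X,\mu_\ell)$, with $\mu_\ell\subset O^\times$ and $\ell$ still to be chosen, act by $\chi v=\chi(\mathrm{weight}(v))\,v$, and let $H$ act on $A$ by $(h\chi)(\lambda)=\chi(h^{-1}\lambda)$. On a variable $v$,
$$h\chi h^{-1}v=\chi(\mathrm{weight}(h^{-1}v))\,v=\chi(h^{-1}\mathrm{weight}(v))\,v=(h\chi)v,$$
so the two actions combine to an action of $G=A\rtimes H$ on $M$. The multigrading is $G$-invariant, and $|A|=\ell^{\operatorname{rank}X}$.

**Step 4. The choice of $\ell$.** We want invariance under $A$ to mean weight $0$. A monomial of weight $\lambda$ is $A$-invariant if and only if $\chi(\lambda)=1$ for all $\chi$, i.e. $\lambda\in\ell X$, and $\mathrm{Sym}(M)^A$ is spanned by these monomials. There are finitely many monomials of degree $\le|\mathbf a|$, so in a fixed $\mathbb Z$-basis of $X$ their weights have bounded coordinates. Choose $\ell$ to be a power of $n$ exceeding the absolute values of all these coordinates. Then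
$$\text{a monomial of degree}\le|\mathbf a|\text{ is }A\text{-invariant if and only if its weight in }X\text{ is }0.\tag{7}$$
Nothing here depends on $p$. Since $H$ permutes the $A$-invariant monomials, $R$ has as $O$-basis the $H$-orbit sums of $A$-invariant monomials.

**Step 5. When the $\Lambda_e$-part of a weight vanishes.** Consider a monomial
$$\prod_{i\in I}y_{i,a_i}\ \prod_{e,h}w_{e,h}^{c_e(h)}\cdot(\text{a product of }s\text{'s}),\qquad I\subset[K],$$
with $w_e$-degree $u_e=\sum_hc_e(h)$. Write $\mathbf 1_g$ for the indicator function of $g\in H$, and $[\,\cdot\,]$ of a condition for $1$ or $0$. The $\Lambda_e$-part of its weight is zero if and only if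
$$c_e+[\alpha_e\in I]\,\mathbf 1_{a_{\alpha_e}}-[\beta_e\in I]\,\mathbf 1_{a_{\beta_e}\gamma_e}=\kappa\ \text{ is constant, and then}\quad n\kappa=u_e+[\alpha_e\in I]-[\beta_e\in I],\tag{8}$$
the last by summing over $H$. Five cases will occur.

1. $\alpha_e,\beta_e\in I$, $u_e=n$: then $\kappa=1$, and $c_e=1-\mathbf 1_{a_{\alpha_e}}+\mathbf 1_{a_{\beta_e}\gamma_e}\ge0$ is the unique solution; no condition on $a$.
2. $\alpha_e,\beta_e\in I$, $u_e=0$: then $c_e=0$ and $\kappa=0$, and the condition is exactly the equation $a_{\alpha_e}=a_{\beta_e}\gamma_e$.
3. Only $\alpha_e\in I$, $u_e=n-1$: then $\kappa=1$ and $c_e=1-\mathbf 1_{a_{\alpha_e}}$ uniquely; no condition.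
4. Only $\beta_e\in I$, $u_e=1$: then $\kappa=0$ and $c_e=\mathbf 1_{a_{\beta_e}\gamma_e}$ uniquely; no condition.
5. Neither in $I$, $u_e\in\{0,n\}$: then $c_e=u_e/n$ is constant; no condition.

As a check of case 1, take $H=C_3$, $\gamma_e=1$, $a_{\alpha_e}=1$, $a_{\beta_e}=x$. Then the buffer monomial is $w_{e,x}^2w_{e,x^2}$, and the $\Lambda_e$-part of the total weight is $1-x+2x+x^2=1+x+x^2=0$.

**Step 6. The component $R_{\mathbf a}$ is $O[H\backslash H^K]$.** The $X_0$-weight of multidegree $\mathbf a$ is $\delta-\sum_r\delta_r+(-\delta+\sum_r\delta_r)=0$. All labels are in case 1, so by (7) for each $a\in H^K$ there is exactly one $A$-invariant monomial of multidegree $\mathbf a$ with position vector $a$. This bijection is $H$-equivariant, so $H$ acts freely on these monomials, and $R_{\mathbf a}=O[H\backslash H^K]$, with $[a]$ denoting the orbit sum.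

**Example 6.2.** Let $K=3$ and let $\mathcal L$ consist of the single row $r=(\{1\},(1,1,1))$. There is one label $e$, with $\alpha_e=2$, $\beta_e=3$, $\gamma_e=1$. Here $\delta_r=\varepsilon_1+n\varepsilon_e$, and $s_*$ has weight $-\varepsilon_2-\varepsilon_3$. The monomials $s_r\,y_{1,h}\prod_gw_{e,g}$ have weight $0$: all buffers go with $y_1$, which does not need them. The remaining types $s_*,y_2,y_3$ have no buffers left, and the invariant monomials are $s_*\,y_{2,g}\,y_{3,g}$, with equal positions. The product of the two orbit sums is $\sum_h[h,1,1]=v_r$. The next steps show that nothing else decomposes.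

**Step 7. A decomposition selects at least one row.** Since $R$ is multigraded, $(R_+^2)_{\mathbf a}=\sum R_{\mathbf a'}R_{\mathbf a''}$ over $\mathbf a'+\mathbf a''=\mathbf a$ with $\mathbf a',\mathbf a''\ne0$. Let $R_{\mathbf a'}\ne0\ne R_{\mathbf a''}$. As $s_*$ has degree $1$ in $\mathbf a$, we may assume that it occurs in $\mathbf a''$ and not in $\mathbf a'$. Let $T=\{r\in\mathcal L:s_r\text{ occurs in }\mathbf a'\}$, let $I',I''$ be the sets of $i$ for which $y_i$ occurs in $\mathbf a',\mathbf a''$ (so $I''$ is the complement of $I'$), and let $u'\in X_0$ be the $(y,w)$-part of $\mathbf a'$: the coefficient of $\varepsilon_i$ is the $y_i$-degree, and that of $\varepsilon_e$ the $w_e$-degree. By (7) the $X_0$-weight of $\mathbf a'$ vanishes, so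
$$u'=\sum_{r\in T}\delta_r,\qquad\text{and}\quad u'\le\delta\ \text{ coefficientwise}.\tag{9}$$
If $T$ were empty, then $u'=0$ and hence $\mathbf a'=0$, which is excluded. So $T\ne\emptyset$.

**Step 8. It cannot select two rows.** Suppose $|T|\ge2$.

First suppose some $r'\in T$ has $S_{r'}\ne\emptyset$, and let $r\in T$, $r\ne r'$. By (9) the coefficients of the $\varepsilon_i$ in $u'$ are at most $1$, so $S_r\cap S_{r'}=\emptyset$. Pick $i\in S_{r'}\subset S_r^c$. Since $|S_r^c|\ge2$, some $e\in E_r$ has both endpoints in $S_r^c$ and has $i$ as an endpoint (if $i=\min S_r^c$ take any label of the second kind, otherwise the one with $\beta_e=i$). Then $\delta_{r,e}=n$. Since $e\notin E_{r'}$ has an endpoint in $S_{r'}$, we have $\delta_{r',e}\in\{n,n-1,1\}$, which is $\ge1$. All other contributions are $\ge0$, so the coefficient of $\varepsilon_e$ in $u'$ exceeds $n$, contradicting (9).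

Hence $S_r=\emptyset$ for all $r\in T$. Take $r\ne r'$ in $T$. Then $I'=\emptyset$, so $\mathbf a''$ contains all $y_i$. For $e\in E_r$ we have $\delta_{r,e}=n$, and for $e\in E_{r'}$ we have $\delta_{r',e}=n$. So $\mathbf a'$ uses up all $w_e$ with $e\in E_r\cup E_{r'}$, and $\mathbf a''$ has $w_e$-degree $0$ for these. By case 2 and Step 1, an $A$-invariant monomial of multidegree $\mathbf a''$ has position vector in $Ht_r\cap Ht_{r'}$, which is empty because $[t_r]\ne[t_{r'}]$. So $R_{\mathbf a''}=0$, a contradiction.

**Step 9. Selecting the single row $r$ yields exactly $v_r$.** Let $T=\{r\}$ and $S=S_r$. Then $\mathbf a'$ is determined: $u'=\delta_r$, $I'=S$, and its only $s$-variable is $s_r$. The complementary $\mathbf a''$ has $(y,w)$-part $u''=\delta-\delta_r$ and $I''=S^c$. Conversely, for every $r\in\mathcal L$ these are admissible multidegrees, since $0\le\delta_r\le\delta$ coefficientwise; both are non-zero. The $X_0$-weight of $\mathbf a'$ is $\delta_r-\delta_r=0$, hence that of $\mathbf a''$ is $0$ too. We list for each label which cases of Step 5 occur for $(\mathbf a',\mathbf a'')$. For $e\notin E_r$: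

* both endpoints in $S$: $w_e$-degrees $(n,0)$, cases $(1,5)$;
* only $\alpha_e$ in $S$: $w_e$-degrees $(n-1,1)$, cases $(3,4)$;
* only $\beta_e$ in $S$: $w_e$-degrees $(1,n-1)$, cases $(4,3)$;
* neither in $S$: $w_e$-degrees $(0,n)$, cases $(5,1)$.

For $e\in E_r$ with endpoints in $S^c$ the $w_e$-degrees are $(n,0)$, cases $(5,2)$. For $e\in E_r$ with endpoints in $S$ they are $(0,n)$, cases $(2,5)$.

So no label outside $E_r$ imposes a condition, and the labels in $E_r$ impose their equations: those inside $S$ on $\mathbf a'$, those inside $S^c$ on $\mathbf a''$. Write $t=t_r$. By Step 1 and the uniqueness statements of Step 5, the $A$-invariant monomials of multidegree $\mathbf a'$ (resp. $\mathbf a''$) correspond bijectively and $H$-equivariantly to the position vectors in $H(t_i)_{i\in S}$ (resp. $H(t_i)_{i\in S^c}$); if $S=\emptyset$ there is one monomial for $\mathbf a'$. In each case this is a single $H$-orbit. So $R_{\mathbf a'}=Of'$ and $R_{\mathbf a''}=Of''$, with $f',f''$ the sums of these monomials.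

A product of two such monomials is an $A$-invariant monomial of multidegree $\mathbf a$, hence by Step 6 the unique one with the combined position vector. If $S=\emptyset$, the position vectors in $f'f''$ run once through $Ht$, and $f'f''=[t]=v_r$. If $S\ne\emptyset$, they are $((gt_i)_{i\in S},(g't_i)_{i\in S^c})=g'\cdot t^{S,h}$ with $(g,g')\in H^2$ and $h=g'^{-1}g$. Exactly as for (4), $f'f''=\sum_h[t^{S,h}]=v_r$.

Every $r\in\mathcal L$ arises in this way, so $(R_+^2)_{\mathbf a}=\sum_{r\in\mathcal L}O\,v_r$. This proves Proposition 6.1. $\square$

## 7. A triangle of relations at the prime 2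

With Proposition 6.1 we may choose rows freely. In both cases below we name a finite set $\mathcal C\subset H\backslash H^K$ of *alive* points, and the list $\mathcal L$ consists of one row $(\emptyset,t)$ for every orbit $[t]\notin\mathcal C$, together with some rows with $S\ne\emptyset$. The rows with $S=\emptyset$ belong to distinct orbits, as the Proposition requires. In the quotient (5) all points that are not alive become $0$, and a row with $S\neq\emptyset$ becomes the sum of the alive points on it, each occurring once by the remark after Definition 5.1.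

Let $|H|=n\ge3$, $p=2\nmid n$, so $n$ is odd. Let $x\in H$, $x\ne1$. Take $K=3$ and the alive points
$$P=[1,1,1],\qquad U=[x,1,1],\qquad D=[x,x,1].$$
They are distinct, since with third coordinate $1$ their first two coordinates are $(1,1)$, $(x,1)$, $(x,x)$. With this normalization the three rows are as follows.

* $(\{1\},(1,1,1))$ has the points $(h,1)$, $h\in H$; the alive ones are $P$ ($h=1$) and $U$ ($h=x$).
* $(\{2\},(x,1,1))$ has the points $(x,h)$; the alive ones are $U$ ($h=1$) and $D$ ($h=x$).
* $(\{3\},(1,1,1))$ has the points $[1,1,h]$, i.e. $(h^{-1},h^{-1})$; the alive ones are $P$ ($h=1$) and $D$ ($h=x^{-1}$).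

Here $|S|=1=K-2$ is allowed. The quotient (5) is
$$O^3/(P+U,\ U+D,\ P+D)\;\cong\;O/2O,$$
since $U=-P$, $D=P$ and $2P=0$. As $p=2$, this is a non-zero torsion module.

For $H=C_3$ the numbers are as follows. There are nine points, three of them alive, so $|\mathcal L|=3+6=9$. A row with $|S|=1$ has one label and a row with $S=\emptyset$ has two, so $|E|=3+12=15$. There are $3+15+9+1=28$ types of variables.

## 8. A doubling cycle at an odd prime

Let $p$ be odd, $|H|=n\ge3$, $p\nmid n$, and let $1,x,y\in H$ be distinct. A triangle produces only a $2$. We now use rows with three alive points to arrange relations $P_j=-2P_{j-1}$, and then close up the chain $P_0,P_1,\dots,P_m$. Closing up is possible because the orbit of $(y,\dots,y)$ is the orbit of $(1,\dots,1)$.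

Let $m\ge4$ be a multiple of $2(p-1)$ and $K=2m$. Group the coordinates into pairs $(a_j,a_j')$, $1\le j\le m$, in positions denoted $j,j'$. The alive points are the orbits of the following vectors, denoted by the same letters.

* $P_j$ ($0\le j\le m$): the first $j$ pairs are $(y,y)$, the other pairs $(1,1)$. Note $[P_m]=[P_0]$.
* $D_j$ ($1\le j\le m$): $P_{j-1}$ with the $j$-th pair replaced by $(x,x)$.
* $U_j$ ($1\le j\le m$): $P_{j-1}$ with the $j$-th pair replaced by $(x,1)$.

The rows with $S\ne\emptyset$ are, for $1\le j\le m$,
$$(\{j\},P_{j-1}),\qquad(\{j'\},U_j),\qquad(\{j,j'\},P_{j-1}),$$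
and $|S|\le2\le K-2$.

**Step 1. The $3m$ points $P_0,\dots,P_{m-1},D_1,\dots,D_m,U_1,\dots,U_m$ are distinct.** We separate them by orbit invariants. The elements $\rho_j=a_j^{-1}a_j'$ do not change under left multiplication. For $U_j$ we have $\rho_j=x^{-1}\ne1$ and all other $\rho_i=1$; so the $U_j$ are distinct from each other. For all $P$'s and $D$'s every $\rho_i=1$; so they are distinct from the $U$'s, and each is determined by $[a_1,\dots,a_m]\in H\backslash H^m$. For these use the orbit invariants
$$\tau_i=a_i^{-1}a_{i+1}\ (1\le i<m),\qquad\tau_m=a_m^{-1}a_1 .$$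
The sets of indices $i$ with $\tau_i\ne1$ are:

* $P_0$: $\emptyset$;
* $P_i$ ($1\le i\le m-1$), where $(a_1,\dots,a_m)=(y,\dots,y,1,\dots,1)$: $\{i,m\}$, with $\tau_i=y^{-1}$, $\tau_m=y$;
* $D_1$, where $(a_1,\dots,a_m)=(x,1,\dots,1)$: $\{1,m\}$, with $\tau_1=x^{-1}$, $\tau_m=x$;
* $D_m$, where $(a_1,\dots,a_m)=(y,\dots,y,x)$: $\{m-1,m\}$, with $\tau_{m-1}=y^{-1}x$, $\tau_m=x^{-1}y$;
* $D_i$ ($1<i<m$): $\{i-1,i,m\}$, with $\tau_{i-1}=y^{-1}x$, $\tau_i=x^{-1}$, $\tau_m=y$.

As $m\ge4$, the only coincidences of index sets are $P_1,D_1$ and $P_{m-1},D_m$. The first pair is separated by $\tau_1$, since $y^{-1}\ne x^{-1}$. The second is separated by $\tau_{m-1}$, since $y^{-1}\ne y^{-1}x$.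

**Step 2. The row $(\{j\},P_{j-1})$ has exactly the alive points $P_{j-1},U_j$.** Its points are $P_{j-1}$ with the $j$-th pair replaced by $(h,1)$, so $\rho_j=h^{-1}$ and the other $\rho_i=1$. For $h=1$ the point is $P_{j-1}$. For $h\ne1$ the only candidate alive point is $U_j$, which requires $h^{-1}=x^{-1}$; and $h=x$ does give $U_j$.

**Step 3. The row $(\{j'\},U_j)$ has exactly the alive points $U_j,D_j$.** The $j$-th pair is $(x,h)$, so $\rho_j=x^{-1}h$ and the other $\rho_i=1$. For $h=x$ the point is $D_j$. For $h\ne x$ the only candidate is $U_j$, which requires $x^{-1}h=x^{-1}$; and $h=1$ does give $U_j$.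

**Step 4. The row $(\{j,j'\},P_{j-1})$ has exactly the alive points $P_{j-1},D_j,P_j$.** The $j$-th pair is $(h,h)$, all $\rho_i=1$, and $h=1,x,y$ give $P_{j-1},D_j,P_j$. Let $h\notin\{1,x,y\}$. The point is not a $U$, since all $\rho_i=1$. It remains to see that it is no $P$ and no $D$.

* If $1<j<m$, then $\tau_{j-1}=y^{-1}h$, $\tau_j=h^{-1}$ and $\tau_m=y$, and the index set is $\{j-1,j,m\}$. The only alive $P$ or $D$ with this index set is $D_j$, which has $\tau_j=x^{-1}\ne h^{-1}$.
* If $j=1$, the index set is $\{1,m\}$ with $\tau_1=h^{-1}$, which differs from $y^{-1}$ and $x^{-1}$. So the point is neither $P_1$ nor $D_1$.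
* If $j=m$, the index set is $\{m-1,m\}$ with $\tau_{m-1}=y^{-1}h$, which differs from $y^{-1}$ and $y^{-1}x$. So the point is neither $P_{m-1}$ nor $D_m$.

**Step 5. The quotient.** The module (5) is generated by the alive points with the relations, for $1\le j\le m$,
$$P_{j-1}+U_j=0,\qquad U_j+D_j=0,\qquad P_{j-1}+D_j+P_j=0,\qquad P_m=P_0.\tag{10}$$
Eliminating, $U_j=-P_{j-1}$, then $D_j=P_{j-1}$, then $P_j=-2P_{j-1}$. Everything is a multiple of $P_0$, and the one remaining relation is $P_0=P_m=(-2)^mP_0$. So the quotient is
$$O/\bigl((-2)^m-1\bigr)O.\tag{11}$$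
Since $m$ is even and $(p-1)\mid m$, Fermat's theorem gives $(-2)^m=2^m\equiv1$ modulo the odd prime $p$. And $(-2)^m-1\ne0$. So (11) is a non-zero torsion module.

For $p=3$ one may take $H=C_4$ and $m=4$; then $K=8$ and the quotient is $O/15O$.

**Proof of Theorem A.** For $p=2$ use the rows of Section 7, for $p$ odd those of this section. Proposition 6.1 yields $G=A\rtimes H$ with $A$ abelian and normal, $G/A\cong H$, and $|G|=n\,\ell^{\operatorname{rank}X}$ with $\ell$ a power of $n$; so all primes dividing $|G|$ divide $n=|H|$, and $p\nmid|G|$. It also yields a lattice $M$ for which $Q(\mathrm{Sym}_O(M)^G)_{\mathbf a}$ is a non-zero torsion module. This is a direct summand of $Q_d(\mathrm{Sym}_O(M)^G)$ with $d=|\mathbf a|$. As an $OG$-module, $M$ is generated by one variable of each type, since $H$ permutes the variables of one type transitively. By Lemma 3.5, for $V$ the direct sum of $q=K+|E|+|\mathcal L|+1$ copies of the regular representation of $G$, $S_p$ has strictly more elements of degree $d$ than $S_0$. $\square$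

In particular, for $p=2$ and $H=C_3$ the group $G$ is a $3$-group, $V$ can be taken to be $28$ copies of its regular representation, and by the numbers in Section 7 a discrepancy between $S_2$ and $S_0$ occurs in degree $3+3\cdot15+9+1=58$.

**Proof of Complement C(ii).** If $\Pi=\emptyset$ there is nothing to prove beyond the existence of a pair as in Theorem A. Otherwise carry out the construction of this section with $m\ge4$ a common multiple of the numbers $2(p-1)$, $p\in\Pi$. The data $H,K,\mathcal L,\ell,A,G$ and the number $q$ of copies of the regular representation do not depend on $p$; only the ring $O=\mathbb Z[\zeta_\ell]_{\mathfrak p}$ does. For every $p\in\Pi$ we have $p\nmid|H|$, so Proposition 6.1 applies. The module (11) is non-zero torsion, because $p\mid(-2)^m-1\neq0$. By Lemma 3.5 the conjecture fails for the one pair $(G,V)$ at every $p\in\Pi$. $\square$
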